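\title{Bondage numbers close to twice the maximum degree}

\begin{abstract}
The bondage number $b(G)$ of a graph $G$ is the least number of edges whose deletion raises the domination number. Teschner conjectured that $b(G)\le\frac32\Delta(G)$, where $\Delta(G)$ is the maximum degree. We disprove this conjecture: for every large $d$ there is a connected regular graph of degree $\Delta=10^d-9^d-1$ with $b(G)>\bigl(2-400(20/21)^d\bigr)\Delta$. Since $b(G)\le 2\Delta(G)-1$ always holds, $2$ is the smallest constant $c$ for which $b(G)\le c\,\Delta(G)$ is true in general. The examples are random covers of the graph on $\{1,\dots,10\}^d$ in which two points are adjacent when they agree in some coordinate.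
\end{abstract}

\section{Introduction}

Graphs in this paper are finite and simple, and a graph is \emph{nonempty} if it has an edge. We write $N(v)$ for the set of neighbors of a vertex $v$ and $\Delta(G)$ for the maximum degree of $G$. A vertex \emph{dominates} itself and its neighbors, and a set of vertices dominates every vertex that one of its elements dominates. A \emph{dominating set} of $G$ is a set that dominates all vertices, and the \emph{domination number} $\gamma(G)$ is the least size of such a set.

For $F\subseteq E(G)$ let $G-F$ be the graph obtained by deleting the edges of $F$. A dominating set of $G-F$ also dominates $G$, so $\gamma(G-F)\ge\gamma(G)$. The \emph{bondage number} $b(G)$ of a nonempty graph $G$ is the least size of a set $F$ with $\gamma(G-F)>\gamma(G)$. Such a set exists: deleting all edges gives domination number $|V(G)|$, while in $G$ one end of an edge can be left out of a dominating set. Thus $b(G)$ is the price of destroying all minimum dominating sets at once, and it is large when these sets are many and varied.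

Two examples give the scale. The complete graph $K_m$ keeps domination number $1$ until every vertex has lost an edge, so $b(K_m)=\lceil m/2\rceil$, about $\frac12\Delta$. The cycle $C_4$ has $\gamma=2$. Deleting two edges leaves either two disjoint edges or a path on three vertices and an isolated vertex, and $\gamma=2$ in both cases; deleting three edges leaves one edge and two isolated vertices, and $\gamma=3$. Hence $b(C_4)=3=\frac32\Delta$.

A local attack on two adjacent vertices shows that $b(G)\le2\Delta(G)-1$ for every nonempty graph (Lemma~\ref{lem:upper}), so it is natural to ask for the smallest constant $c$ with $b(G)\le c\,\Delta(G)$. The cycle $C_4$ gives $c\ge\frac32$, and in Section~\ref{sec:cover} the value $\frac32$ reappears as an upper bound for all rook's graphs, a family that begins with $C_4$. Teschner's conjecture, stated as Conjecture~1.2 in \cite{planar}, asserts that this is the truth: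
\[
b(G)\le\tfrac32\,\Delta(G)\quad\text{for every nonempty connected graph } G .
\]
We show that the conjecture is false and that the smallest constant is $2$.

\begin{theorem}\label{thm:main}
For every sufficiently large integer $d$ there is a connected regular graph $G$ with $\Delta(G)=10^d-9^d-1$ and
\[
b(G)>(2-\varepsilon_d)\,\Delta(G),\qquad \varepsilon_d=400\left(\tfrac{20}{21}\right)^d .
\]
\end{theorem}

As soon as $\varepsilon_d\le\frac12$, the graph in Theorem~\ref{thm:main} has $b(G)>\frac32\Delta(G)$.

\begin{theorem}\label{thm:sharp}
Every nonempty graph $G$ satisfies $b(G)\le2\Delta(G)-1$. Hence $\sup_G b(G)/\Delta(G)=2$ over nonempty connected graphs $G$, and the supremum is not attained. Moreover, there are connected regular graphs $G$ of arbitrarily large degree with $b(G)\ge2\Delta(G)-\Delta(G)^{0.98}$.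
\end{theorem}

The bound $2\Delta(G)-1$ is known; we include a proof in Section~\ref{sec:upper} because it shows what a graph with $b(G)$ near $2\Delta(G)$ must look like. Section~\ref{sec:cover} introduces the graphs and shows the main idea, an exchange of vertices in a dominating set, on a model case. Section~\ref{sec:random} establishes two properties of a random cover, the first of which determines $\gamma(G)$ (Section~\ref{sec:gamma}) and the second of which makes the exchange work for an arbitrary set of deleted edges (Section~\ref{sec:delete}). The theorems are deduced in Section~\ref{sec:end}.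

\section{What a large bondage number requires}\label{sec:upper}

The simplest attack isolates one vertex $u$. It costs $\deg u$ edges and produces a graph with domination number $\gamma(G-u)+1$, where $G-u$ is $G$ with the vertex $u$ removed. It succeeds unless $\gamma(G-u)<\gamma(G)$. So $b(G)>\Delta(G)$ forces a first condition:
\begin{equation}\label{eq:cond1}
\gamma(G-u)<\gamma(G)\quad\text{for every vertex } u .
\end{equation}
The next attack always succeeds. It isolates $u$ and cuts a neighbor $v$ of $u$ off from everything outside $N(u)$.

\begin{lemma}\label{lem:upper}
If $uv$ is an edge of $G$, then $b(G)\le\deg u+\deg v-1-|N(u)\cap N(v)|$. In particular $b(G)\le2\Delta(G)-1$.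
\end{lemma}

\begin{proof}
Let $F$ consist of all edges at $u$ and all edges from $v$ to vertices outside $N(u)$. There are $\deg u$ edges of the first kind and $\deg v-|N(u)\cap N(v)|$ of the second, and only $uv$ is of both kinds, so $|F|$ is the stated number. Let $D$ be a minimum dominating set of $G-F$. Then $u\in D$, because $u$ is isolated in $G-F$. If $v\in D$, then $D\setminus\{v\}$ dominates $G$: the vertices that $v$ dominates in $G-F$ are $v$ and the elements of $N(u)\cap N(v)$, and all of them are neighbors of $u$ in $G$. If $v\notin D$, then $v$ has a neighbor $w\in D$ in $G-F$, and $w\in N(u)$. In this case $D\setminus\{u\}$ dominates $G$: the vertex $u$ dominates only itself in $G-F$, and $w$ dominates $u$ in $G$. Either way $\gamma(G)\le\gamma(G-F)-1$.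
\end{proof}

So $b(G)>(2-\varepsilon)\Delta(G)$ forces a second condition: adjacent vertices have fewer than $\varepsilon\Delta(G)$ common neighbors. We shall start from a graph $H$ that satisfies \eqref{eq:cond1} with much room to spare but violates the second condition, and pass to a cover of $H$ that satisfies both.

\section{The base graph, its covers, and the exchange}\label{sec:cover}

\subsection*{The base graph}
Let $n,d\ge2$ and $[n]=\{1,\dots,n\}$. Let $H$ be the graph on $[n]^d$ in which two distinct points $x,y$ are adjacent if $x_i=y_i$ for some $i$. Exactly $(n-1)^d$ points differ from $x$ in every coordinate, so $H$ is regular of degree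
\[
\Delta=n^d-(n-1)^d-1 .
\]
A \emph{frame} is a set of $n$ points of $[n]^d$ any two of which differ in every coordinate; equivalently, in each coordinate each symbol of $[n]$ is used by exactly one of the $n$ points. The diagonal $\{(i,\dots,i):i\in[n]\}$ is a frame, and permuting the symbols in each coordinate separately shows that every point lies in a frame. For $d=2$ the graph $H$ is the rook's graph of the $n\times n$ board, and a frame is a placement of $n$ non-attacking rooks.

\begin{lemma}\label{lem:frame}
Let $B$ be a frame and $u\in B$. Every point $w\ne u$ belongs to $B\setminus\{u\}$ or is adjacent in $H$ to a point of $B\setminus\{u\}$.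
\end{lemma}

\begin{proof}
Choose $i$ with $w_i\ne u_i$. The point $y\in B$ with $y_i=w_i$ is not $u$, and it is equal or adjacent to $w$.
\end{proof}

Thus a frame dominates $H$, and any one of its points is needed only to dominate itself. Fewer than $n$ points miss a symbol in each coordinate, and the point formed by missing symbols is not dominated. Hence $\gamma(H)=n$ and $\gamma(H-u)\le n-1$ for all $u$, which is \eqref{eq:cond1}.

The second condition fails. In the rook's graph $\Delta=2(n-1)$ and two squares in a row have the other $n-2$ squares of the row as common neighbors, so Lemma~\ref{lem:upper} gives $b(H)\le4(n-1)-1-(n-2)=\frac32\Delta$, with equality for $n=2$, where $H=C_4$. Raising the dimension makes matters worse. A point $y\notin\{u,w\}$ is a common neighbor of $u\ne w$ unless it differs from $u$ everywhere or from $w$ everywhere, so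
\begin{equation}\label{eq:codeg}
|N_H(u)\cap N_H(w)|\ge n^d-2(n-1)^d-2=\Delta-(n-1)^d-1 ,
\end{equation}
and Lemma~\ref{lem:upper} gives $b(H)\le\Delta+(n-1)^d$, which for large $d$ is barely more than $\Delta$.

\subsection*{Covers}
To thin out common neighbors without changing the degree, we replace each point by $r$ copies and each edge by a perfect matching. Let $r\ge1$ and let $g$ assign to each ordered pair $(x,y)$ of adjacent points of $H$ an element $g(x,y)\in\mathbb Z_r$, with $g(y,x)=-g(x,y)$. The \emph{cover} $G$ defined by $g$ has vertex set $[n]^d\times\mathbb Z_r$, and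
\[
(x,a)\text{ is adjacent to }(y,b)\iff xy\in E(H)\text{ and }b-a=g(x,y).
\]
The relation is symmetric because $g$ is antisymmetric. The set $V_x=\{x\}\times\mathbb Z_r$ is the \emph{fiber} over $x$.

\begin{lemma}\label{lem:cover}
Let $G$ be a cover of $H$.
\begin{enumerate}
\item[(i)] A vertex of $V_x$ has exactly one neighbor in $V_y$ if $xy\in E(H)$, and none otherwise. In particular, fibers are independent sets, $G$ is regular of degree $\Delta$, and a vertex dominates at most one vertex of any given fiber.
\item[(ii)] If $B$ is a frame and $u\in B$, then $\bigcup_{y\in B\setminus\{u\}}V_y$ dominates every vertex outside $V_u$. In particular $\bigcup_{y\in B}V_y$ is a dominating set and $\gamma(G)\le nr$.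
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $xy\in E(H)$, the only neighbor of $(x,a)$ in $V_y$ is $(y,a+g(x,y))$. (ii) Let $w\ne u$. By Lemma~\ref{lem:frame}, either $w\in B\setminus\{u\}$, or $w$ is adjacent to some $y\in B\setminus\{u\}$ and each vertex of $V_w$ has a neighbor in $V_y$ by (i).
\end{proof}

The inequality $\gamma(G)\le nr$ can be strict. For $n=d=r=2$, let $g$ be $1$ on one edge of $H=C_4$ and $0$ on the other three. A walk once around $C_4$ changes the second coordinate, so $G=C_8$, and the vertices $0,3,6$ of the cycle $0,1,\dots,7$ dominate it: $\gamma(G)\le3<4=nr$. The unions of fibers over frames are useful to us only if they are \emph{minimum} dominating sets. This is the first thing we shall need from a random choice of $g$, and it will require large $d$.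

\subsection*{The exchange in a model case}
The following example contains the main idea. Lemma~\ref{lem:upper} suggests that the cheapest attack concentrates on two vertices, so we consider such an attack.

\begin{example}\label{ex:model}
Let $n\ge3$, let $G$ be a cover with $\gamma(G)=nr$, and let $F$ consist of all edges at a vertex $\tilde u=(u,a_0)$ and some edges at a vertex $z=(w,c)$ with $w\ne u$. How many edges at $z$ are needed to raise $\gamma$?

Take a frame $B$ with $u\in B$ and $w\notin B$. (If a frame contains both $u$ and $w$, swap the first coordinates of $w$ and a third point; the point with first coordinate $w_1$ now has second coordinate different from $w_2$.) Let $S_0=\bigcup_{y\in B\setminus\{u\}}V_y$. A vertex outside $V_u\cup\{z\}$ lies in $S_0$ or is joined to $S_0$ by an edge of $G$, and this edge contains neither $\tilde u$ nor $z$ because $S_0$ avoids $V_u$ and $V_w$. So $S_0\cup V_u$ has $nr$ elements and dominates in $G-F$ every vertex except possibly $z$. The $\Delta$ edges spent on isolating $\tilde u$ have achieved nothing, since $\tilde u$ has to dominate only itself.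

The other vertices of $V_u$ also dominate only themselves in this scheme, and this is spare capacity. Suppose that $z$ has a neighbor $t$ in $G-F$ that is adjacent in $G$ to some $(u,a)$ with $a\ne a_0$. Since $t\notin V_u$ and $t\neq z$, the edge from $t$ to $(u,a)$ is not in $F$. Replace $(u,a)$ by $t$: the new vertex dominates both $(u,a)$ and $z$, so we have a dominating set of $G-F$ of size at most $nr$.

Therefore, if $\gamma(G-F)>\gamma(G)$, then $F$ contains the edge $zt$ for every $t$ in
\[
\bigcup_{a\ne a_0}N(z)\cap N((u,a)).
\]
The union is disjoint by Lemma~\ref{lem:cover}(i), and the edges $zt$ do not contain $\tilde u$. If each of the $r-1$ sets has about $\Delta/r$ elements, then $|F|$ is at least about $\Delta+(r-1)\Delta/r=(2-\frac1r)\Delta$. For $r=1$ the union is empty and no exchange is available.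
\end{example}

So the second thing we need from $g$ is that two vertices in different fibers have nearly $\Delta/r$ common neighbors. An arbitrary $F$ differs from the model case in two ways. Scattered edges of $F$ may leave many vertices undominated by $S_0$; a random frame will keep their number near $(n/(n-1))^d$. And $F$ may block an exchange by deleting edges at $(u,a)$ rather than at $z$; the choice of $u$ will control this.

\section{Two properties of a random cover}\label{sec:random}

The fiber size $r$ is constrained from both sides. Each undominated vertex uses up its own vertex of $V_u$, so $r$ must be much larger than $(n/(n-1))^d$. On the other hand, the proof that $\gamma(G)=nr$ uses a union bound that works when $r^{j+2}$ is much smaller than $j^d$ for $2\le j\le n$. With $r\approx\rho^d$ we therefore want $\rho>n/(n-1)$ and $\rho^{j+2}<j$ for $2\le j\le n$. For $n\le6$ this is impossible, since $(6/5)^4>2$. From now on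
\[
n=10,\qquad \rho=\tfrac76,\qquad r=\lceil\rho^d\rceil,\qquad \delta=25\left(\tfrac{20}{21}\right)^d,\qquad \varepsilon=\varepsilon_d=16\delta ,
\]
so that $\Delta=10^d-9^d-1$ and $\rho^d\le r\le2\rho^d$. The base $\frac{20}{21}$ is chosen so that $\frac{20}{21}\cdot\frac76=\frac{10}9$, which gives
\begin{equation}\label{eq:deltar}
\delta r\ge25\left(\tfrac{10}{9}\right)^d .
\end{equation}
The upper constraint holds as well:
\begin{equation}\label{eq:rho}
\rho^{\,j+2}<j\qquad(2\le j\le10).
\end{equation}
Indeed, $j\mapsto\log j-(j+2)\log\rho$ is concave, so it suffices to check the endpoints, where $\rho^4=\frac{2401}{1296}<2$ and $\rho^{12}<2^3<10$. The phrase ``$d$ large'' means that $d$ exceeds a suitable absolute constant; in particular $r\ge10$, $\delta<\frac12$ and $\Delta\ge\frac12 10^d$.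

A \emph{box of side $j$} is a set $W=W_1\times\dots\times W_d$ with $W_i\subseteq[10]$ and $|W_i|=j$ for all $i$. Boxes arise because $10-j$ full fibers have no influence on a suitable box of side $j$, and the rest of a small set, which contains no full fiber, has to dominate everything over that box.

Choose $g$ at random: for each edge $xy$ of $H$, fix an order of its ends, choose $g(x,y)$ uniformly from $\mathbb Z_r$, independently for different edges, and put $g(y,x)=-g(x,y)$, which is uniform too. We use Chernoff's bound in the following form: if $Y$ is a sum of independent random variables with values in $\{0,1\}$, $\mu=\mathbb EY$ and $0<\eta<1$, then $\Pr\bigl(Y\le(1-\eta)\mu\bigr)\le\exp(-\eta^2\mu/2)$.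

\begin{lemma}\label{lem:random}
For $d$ large there is a choice of $g$ for which the cover $G$ has both of the following properties.
\begin{enumerate}
\item[(P1)] For every $j\in\{2,\dots,10\}$, every box $W$ of side $j$ and every $T\subseteq V(G)$ with $|T|\le jr-1$ that contains no full fiber, some vertex of $W\times\mathbb Z_r$ is not dominated by $T$.
\item[(P2)] Any two vertices in different fibers have at least $(1-\delta)\Delta/r$ common neighbors.
\end{enumerate}
\end{lemma}

\begin{proof}
We show that each property fails with probability tending to $0$ as $d\to\infty$.

\emph{Property} (P1). Fix $j$, $W$ and $T$. A given vertex escapes domination by $T$ only with small probability, of order a negative power of $r$, but the box offers about $j^d$ independent trials. Let $m_x=|T\cap V_x|\le r-1$ and $X=\{x:m_x>0\}$, so $|X|<jr$. Let $w\in W\setminus X$. The vertex $(w,0)$ is not in $T$, and for $x\in X$ adjacent to $w$ its neighbor $(x,g(w,x))$ in $V_x$ is uniformly distributed, independently for different $x$. So $(w,0)$ is undominated with probability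
\[
p_w=\prod_{x\in X,\ xw\in E(H)}\Bigl(1-\frac{m_x}{r}\Bigr).
\]
The function $m\mapsto\log(1-m/r)$ is concave on $[0,r-1]$ and takes the values $0$ and $-\log r$ at the endpoints, so it lies above the chord: $1-m/r\ge r^{-m/(r-1)}$ for $0\le m\le r-1$. This is where we use that $T$ contains no full fiber; a full fiber over a neighbor of $w$ would make $p_w=0$. Since $j\le r$, we have $jr-1\le(j+1)(r-1)$, and therefore
\[
p_w\ge r^{-|T|/(r-1)}\ge r^{-(jr-1)/(r-1)}\ge r^{-(j+1)} .
\]
The event for $w$ depends only on the values of $g$ on pairs $\{x,w\}$ with $x\in X$. As $w\notin X$, such a pair determines $w$, so the events for different $w\in W\setminus X$ are independent. For $d$ large $jr\le\frac12j^d$, because $\rho<2\le j$; hence $|W\setminus X|\ge\frac12j^d$ and $T$ dominates $W\times\mathbb Z_r$ with probability at most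
\[
\bigl(1-r^{-(j+1)}\bigr)^{j^d/2}\le\exp\bigl(-\tfrac12\,j^d\,r^{-(j+1)}\bigr).
\]

Now we count. There are at most $2^{10d}\le e^{7d}$ boxes. A set with $N$ elements has at most $(N+1)^k$ subsets of size at most $k$, since each can be listed as a word of length $k$ padded with a dummy letter. Here $N=r10^d\le2(70/6)^d$, so $N+1\le e^{3d}$ for $d$ large, and there are at most $e^{30rd}$ sets $T$. For fixed $j$ the probability of failure is thus at most
\[
\exp\Bigl(40rd-\frac{j^d}{2r^{j+1}}\Bigr)=\exp\Bigl(-rd\Bigl(\frac{j^d}{2d\,r^{j+2}}-40\Bigr)\Bigr).
\]
Since $r^{j+2}\le2^{12}\rho^{(j+2)d}$, we have $j^d/(2d\,r^{j+2})\ge(j/\rho^{j+2})^d/(2^{13}d)$, which tends to infinity by \eqref{eq:rho}. Summing over the nine values of $j$ finishes (P1).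

\emph{Property} (P2). Fix $(u,a)$ and $(w,c)$ with $u\ne w$, and let $N_0=|N_H(u)\cap N_H(w)|$. By \eqref{eq:codeg}, $N_0\ge\Delta-2\cdot9^d$, and $N_0\ge\frac1210^d$ for $d$ large. For a common neighbor $y$ of $u$ and $w$ in $H$, the two vertices have a common neighbor in $V_y$ exactly when $a+g(u,y)=c+g(w,y)$. This has probability $1/r$, because $g(u,y)$ and $g(w,y)$ are independent and uniform. Different $y$ involve different edges of $H$, as $y\notin\{u,w\}$, so the events are independent. By Chernoff's bound with $\mu=N_0/r$ and $\eta=\delta/2$, the number of common neighbors is less than $(1-\frac\delta2)N_0/r$ with probability at most $\exp\bigl(-\delta^2N_0/(8r)\bigr)$, and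
\[
\frac{\delta^2N_0}{8r}\ge\frac{625}{32}\Bigl(\frac{400}{441}\cdot10\cdot\frac67\Bigr)^d=\frac{625}{32}\Bigl(\frac{8000}{1029}\Bigr)^d>7^d .
\]
There are at most $(r10^d)^2\le e^{6d}$ pairs of vertices, so with probability at least $1-\exp(6d-7^d)$ every pair in different fibers has at least $(1-\frac\delta2)N_0/r$ common neighbors. Finally $\delta\Delta\ge\frac{25}2\left(\frac{200}{21}\right)^d\ge4\cdot9^d$, because $\frac{200}{21}>9$, and so
\[
\bigl(1-\tfrac\delta2\bigr)N_0\ge\bigl(1-\tfrac\delta2\bigr)\Delta-2\cdot9^d\ge(1-\delta)\Delta .\qedhere
\]
\end{proof}

For the rest of the paper $d$ is large and $G$ is a fixed cover with properties (P1) and (P2). It is regular of degree $\Delta$ by Lemma~\ref{lem:cover}(i). It is connected: by (P2) two vertices in different fibers have a common neighbor, and two vertices in the same fiber are both connected in this way to any vertex of another fiber.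

\section{The domination number of the cover}\label{sec:gamma}

\begin{lemma}\label{lem:gamma}
$\gamma(G)=10r$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:cover}(ii) gives $\gamma(G)\le10r$. Let $S\subseteq V(G)$ with $|S|\le10r-1$; we find a vertex that $S$ does not dominate. Full fibers act deterministically and are handled by the geometry of $H$; the remainder is handled by (P1). Let $Y=\{x:V_x\subseteq S\}$, so $|Y|\le9$, and put $j=10-|Y|\ge1$ and $T=S\setminus\bigcup_{x\in Y}V_x$. Then $|T|\le10r-1-|Y|r=jr-1$, and $T$ contains no full fiber. In each coordinate $i$ at least $j$ symbols do not occur as $x_i$ with $x\in Y$; let $W_i$ consist of $j$ of them and let $W=W_1\times\dots\times W_d$. A point of $W$ differs from every point of $Y$ in every coordinate, so by Lemma~\ref{lem:cover}(i) the fibers over $Y$ dominate no vertex of $W\times\mathbb Z_r$. It remains to see that $T$ does not dominate $W\times\mathbb Z_r$. For $j\ge2$ this is (P1). For $j=1$ the box is a single point $w$, too small for a probabilistic argument, but counting suffices: each of the at most $r-1$ vertices of $T$ dominates at most one of the $r$ vertices of $V_w$.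
\end{proof}

\section{Deleting fewer than $(2-\varepsilon)\Delta$ edges}\label{sec:delete}

\begin{proposition}\label{prop:delete}
If $F\subseteq E(G)$ and $|F|\le(2-\varepsilon)\Delta$, then $\gamma(G-F)=\gamma(G)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:gamma} it suffices to find a dominating set of $G-F$ with at most $10r$ vertices. Let $\deg_F(v)$ be the number of edges of $F$ at $v$, so that $\sum_v\deg_F(v)=2|F|<4\Delta<4\cdot10^d$. We follow Example~\ref{ex:model}: choose a fiber $V_u$ and a vertex $(u,a_0)$ in it that will not be exchanged, complete $u$ to a frame, and repair the damage by exchanges.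

\medskip
\emph{Step 1: the fiber $V_u$.} A vertex that has lost almost all its edges can hardly be dominated from outside, so if there is one we put it into the dominating set. If there is none, we are free to pick a fiber that $F$ barely touches.
\begin{itemize}
\item \emph{Case 1: some vertex $\tilde u$ has $\deg_F(\tilde u)\ge(1-4\delta)\Delta$.} Write $\tilde u=(u,a_0)$.
\item \emph{Case 2: every vertex $v$ has $\deg_F(v)<(1-4\delta)\Delta$.} The average of $\sum_{v\in V_x}\deg_F(v)$ over the $10^d$ points $x$ is $2|F|/10^d<4$. Choose $u$ with $\sum_{v\in V_u}\deg_F(v)<4$, and let $a_0=0$.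
\end{itemize}

\medskip
\emph{Step 2: a random frame through $u$.} For each coordinate $i$ independently, choose a uniformly random bijection $k\mapsto y^{k}_i$ from $\{1,\dots,9\}$ to $[10]\setminus\{u_i\}$, and let $y^{k}=(y^{k}_1,\dots,y^{k}_d)$. Then $\{u,y^{1},\dots,y^{9}\}$ is a frame. Let $S_0=V_{y^1}\cup\dots\cup V_{y^9}$, so $|S_0|=9r$, and let $Z$ be the set of vertices outside $V_u$ that $S_0$ does not dominate in $G-F$. We bound $\mathbb E|Z|$.

Let $z=(w,c)$ with $w\ne u$, and fix $i$ with $w_i\ne u_i$. Let $K$ be the index with $y^K_i=w_i$ and let $y=y^K$. The index $K$ depends only on the $i$th bijection, and for each value of $K$ the other coordinates $y_l$, $l\ne i$, are independent and uniform on $[10]\setminus\{u_l\}$. So $y$ is uniform on a set of $9^{d-1}$ points, each of which agrees with $w$ in coordinate $i$. If $y=w$, then $z\in S_0$. Otherwise $y$ is adjacent to $w$, the vertex $z$ has exactly one neighbor in $V_y\subseteq S_0$, and $z\in Z$ is possible only if the edge to that neighbor lies in $F$. Different points $y$ give different edges at $z$, so at most $\deg_F(z)$ values of $y$ allow $z\in Z$. Hence $\Pr(z\in Z)\le\deg_F(z)/9^{d-1}$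 and
\[
\mathbb E|Z|\le\frac{2|F|}{9^{d-1}}<\frac{4\cdot10^d}{9^{d-1}}=36\left(\tfrac{10}9\right)^d .
\]
Fix an outcome with $|Z|\le36(10/9)^d$.

\medskip
\emph{Step 3: each $z\in Z$ has many possible exchanges.} For $z\in Z$ let $I_z$ be the set of $a\in\mathbb Z_r\setminus\{a_0\}$ such that $z$ and $(u,a)$ have a common neighbor in $G-F$. We claim that $|I_z|\ge|Z|$.

Fix $z$, and call $a\ne a_0$ \emph{blocked} if $a\notin I_z$; let $\beta$ be the number of blocked elements. Blocking is expensive. Let $P$ be the set of pairs $(a,t)$ with $a$ blocked and $t$ a common neighbor of $z$ and $(u,a)$ in $G$. Since $z\notin V_u$, property (P2) gives $|P|\ge\beta(1-\delta)\Delta/r$. For $(a,t)\in P$, at least one of the edges $\{z,t\}$ and $\{t,(u,a)\}$ lies in $F$; choose one and call it $e(a,t)$. Note that $t\notin V_u$, because $t$ is adjacent to $(u,a)$ and $V_u$ is independent. So an edge of the first form has no end in $V_u$, and an edge of the second form has exactly one, namely $(u,a)$. It follows that $e$ is injective. Edges of different forms are different. An edge $\{t,(u,a)\}$ determines $a$ and $t$. An edge $\{z,t\}$ determines $t$, and $t$ determines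 $a$ because it has at most one neighbor in $V_u$. It also follows that no edge $e(a,t)$ contains $(u,a_0)$.

In Case 1 the edges $e(a,t)$ avoid the edges of $F$ at $\tilde u$, so
\[
|P|\le|F|-\deg_F(\tilde u)\le(2-16\delta)\Delta-(1-4\delta)\Delta=(1-12\delta)\Delta .
\]
This is the only place where the full hypothesis $|F|\le(2-\varepsilon)\Delta$ is used; everywhere else $|F|<2\Delta$ is enough. In Case 2 every edge $e(a,t)$ meets $z$ or $V_u$, so
\[
|P|\le\deg_F(z)+\sum_{v\in V_u}\deg_F(v)<(1-4\delta)\Delta+4 .
\]
In both cases $|P|\le(1-4\delta)\Delta+4\le(1-3\delta)\Delta$, since $\delta\Delta\ge4$ by the end of the proof of Lemma~\ref{lem:random}. Using $1-3\delta\le(1-2\delta)(1-\delta)$, we obtain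
\[
\beta\le r\,\frac{1-3\delta}{1-\delta}\le(1-2\delta)r .
\]
With \eqref{eq:deltar} this gives
\[
|I_z|=r-1-\beta\ge2\delta r-1\ge50\left(\tfrac{10}9\right)^d-1\ge36\left(\tfrac{10}9\right)^d\ge|Z| ,
\]
which proves the claim.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[rounded corners] (-0.8,-0.9) rectangle (8.8,0.4);
\node at (-1.3,-0.2) {$V_u$};
\draw (4,0)--(4,1.3)--(4,2.6);
\draw (6,0)--(6,1.3)--(6,2.6);
\foreach \p in {(0,0),(2,0),(8,0),(4,1.3),(6,1.3)} \fill \p circle (2.5pt);
\foreach \p in {(4,0),(6,0),(4,2.6),(6,2.6)} \draw[fill=white] \p circle (2.5pt);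
\node at (0,-0.5) {$(u,a_0)$};
\node at (4,-0.5) {$(u,a_z)$};
\node at (6,-0.5) {$(u,a_{z'})$};
\node at (4.4,1.3) {$t_z$};
\node at (6.45,1.3) {$t_{z'}$};
\node at (4.35,2.6) {$z$};
\node at (6.4,2.6) {$z'$};
\end{tikzpicture}
\caption{The exchange when two vertices $z,z'$ are left undominated. Black vertices form the set $T$, and the edges shown survive the deletion. Each white vertex of the fiber $V_u$ is replaced by a common neighbor with an undominated vertex, so $|T|\le|V_u|$. The vertex $(u,a_0)$ is never replaced.}
\label{fig:exchange}
\end{figure}

\medskip
\emph{Step 4: the exchanges.} Go through the vertices $z\in Z$ one at a time and choose $a_z\in I_z$ different from all earlier choices; this is possible because fewer than $|Z|\le|I_z|$ elements have been used. Let $t_z$ be a common neighbor of $z$ and $(u,a_z)$ in $G-F$, and put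
\[
T=\bigl(V_u\setminus\{(u,a_z):z\in Z\}\bigr)\cup\{t_z:z\in Z\},\qquad S=S_0\cup T
\]
(see Figure~\ref{fig:exchange}). Since the $a_z$ are distinct, $|T|\le(r-|Z|)+|Z|=r$, so $|S|\le10r$. In $G-F$, the vertices outside $V_u\cup Z$ are dominated by $S_0$, each $z\in Z$ and each $(u,a_z)$ is dominated by $t_z$, and the remaining vertices of $V_u$ belong to $S$. So $S$ dominates $G-F$.
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The cover $G$ fixed at the end of Section~\ref{sec:random} is connected and regular of degree $10^d-9^d-1$. By Proposition~\ref{prop:delete}, no set of at most $(2-\varepsilon_d)\Delta(G)$ edges raises its domination number, so $b(G)>(2-\varepsilon_d)\Delta(G)$.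
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The bound $b(G)\le2\Delta(G)-1$ is part of Lemma~\ref{lem:upper}, and it gives $b(G)/\Delta(G)<2$ for every nonempty graph. Since $\varepsilon_d\to0$, the graphs of Theorem~\ref{thm:main} have $b(G)/\Delta(G)\to2$. So the supremum equals $2$ and is not attained.

For the last statement let $\kappa=\log_{10}(21/20)$, so that $\varepsilon_d=400\cdot10^{-\kappa d}$. We have $\kappa>\frac1{50}$: the binomial theorem gives $1.05^{15}>1+0.75+0.2625>2$ and $1.05^5>1.25$, whence $1.05^{50}>2^3\cdot1.25=10$. For the graph $G$ of Theorem~\ref{thm:main}, $\Delta=\Delta(G)<10^d$, and therefore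
\[
\varepsilon_d\Delta<400\,\Delta^{1-\kappa}\le\Delta^{0.98}
\]
once $d$ is so large that $\Delta^{\kappa-0.02}\ge400$. For these $d$ we get $b(G)>2\Delta-\Delta^{0.98}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{planar}
\emph{Bondage Number of 1-Planar Graph},
\texttt{http://www.scirp.org/journal/}\allowbreak\texttt{PaperDownload.aspx?}\allowbreak\texttt{Type=ePUB\&paperID=2208}.

\end{thebibliography}
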